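\title{When does $[X]=[Y]+m$ force $m$ rational points?}

\begin{abstract}
Let $k$ be a field of characteristic zero. If a $k$-scheme of finite type $X$ has $m$ distinct rational points, then $[X]=[Y]+m$ in the Grothendieck ring $K_0(\mathrm{Var}_k)$ for some $k$-scheme of finite type $Y$. We show that the converse fails, already over $\mathbb Q$: there is a $\mathbb Q$-scheme of finite type $X$ without rational points such that for every $m\ge1$ one has $[X]=[Y_m]+m$ for some $Y_m$. The construction rests on a torus that is the unit group of two different \'etale algebras, and such a torus comes from an acyclic two-dimensional complex on which $A_5$ acts without fixed points. The same failure occurs over every field of characteristic zero whose absolute Galois group has a finite quotient that is not $p$-hypoelementary for any prime $p$. In the other direction, the converse holds if the absolute Galois group is pro-$p$, and if $k$ is pseudo-finite.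
\end{abstract}

\section{The question and the answer}

Let $k$ be a field. Let $\mathbb Z[\mathrm{Var}_k]$ be the free abelian group on the isomorphism classes $\{X\}$ of $k$-schemes of finite type, and let $K_0(\mathrm{Var}_k)$ be its quotient by the subgroup generated by all elements
\[
\{X\}-\{Y\}-\{X\setminus Y\},\qquad Y\subset X\ \text{a closed subscheme}.
\]
The class of $X$ is denoted by $[X]$. The fibered product over $k$ makes $K_0(\mathrm{Var}_k)$ a ring with unit $1=[\operatorname{Spec}k]$, and an integer $m$ is viewed as the element $m\cdot 1$. We write $\mathbb L=[\mathbb A^1_k]$, and $G_k=\operatorname{Gal}(\bar k/k)$ when $k$ has characteristic $0$.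

Suppose that $X$ has at least $m$ distinct rational points. Any $m$ of them form a closed subscheme of $X$ isomorphic to a disjoint union of $m$ copies of $\operatorname{Spec} k$, so $[X]=[Y]+m$, where $Y$ is the complement. The following question, taken from \cite{variations}, asks whether this obvious reason is the only one.

\medskip
\noindent\textbf{Question.} \emph{Let $k$ be a field of characteristic zero, let $m\ge1$ be an integer, and let $X$ be a $k$-scheme of finite type. Are the following equivalent?}
\begin{enumerate}
\item[i)] \emph{$X$ has at least $m$ distinct $k$-rational points.}
\item[ii)] \emph{There is a $k$-scheme of finite type $Y$ with $[X]=[Y]+m$ in $K_0(\mathrm{Var}_k)$.}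
\end{enumerate}
\medskip

We have just seen that i) implies ii). There are reasons to expect the converse. It is known when $X$ has dimension zero. If $k$ were a finite field, then $X\mapsto|X(k)|$ would be additive and would induce a homomorphism $K_0(\mathrm{Var}_k)\to\mathbb Z$, so ii) would give $|X(k)|=|Y(k)|+m\ge m$. In general, ii) has a concrete meaning (Lemma~\ref{lem:stable}): for some scheme $Z$, the schemes $X\sqcup Z$ and $Y\sqcup\{m\text{ points}\}\sqcup Z$ can be cut into finitely many pairwise isomorphic pieces. This gives a bijection
\[
X(k)\sqcup Z(k)\;\longleftrightarrow\; Y(k)\sqcup\{1,\dots,m\}\sqcup Z(k).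
\]
If $Z(k)$ is finite, then i) follows by counting. If $Z(k)$ is infinite, the bijection alone says nothing, as in Hilbert's hotel. We shall see that the hotel can be built.

\begin{theorem}\label{thm:A5}
Let $k$ be a field of characteristic $0$ having a Galois extension $M/k$ with group $A_5$ (for example $k=\mathbb Q$). There is a $k$-scheme of finite type $X$ with $X(k)=\varnothing$ such that for every integer $m\ge1$ there is a $k$-scheme of finite type $Y_m$ with $[X]=[Y_m]+m$ in $K_0(\mathrm{Var}_k)$.
\end{theorem}

So ii) does not imply i), for any $m\ge 1$, already over $\mathbb Q$. For a prime $p$, a finite group is called \emph{$p$-hypoelementary} if it has a normal $p$-subgroup with cyclic quotient.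

\begin{theorem}\label{thm:hypo}
The conclusion of Theorem~\ref{thm:A5} holds for every field $k$ of characteristic $0$ such that $G_k$ has a finite quotient which is not $p$-hypoelementary for any prime $p$.
\end{theorem}

This applies, for example, to all number fields, all $p$-adic fields and $\mathbb C((s))((t))$; see Section~\ref{sec:hypo}. In the other direction we have the following. A field $k$ is \emph{pseudo-finite} if it is perfect, has exactly one extension of each degree in a given algebraic closure, and every geometrically integral $k$-variety has a rational point.

\begin{theorem}\label{thm:positive}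
Let $k$ have characteristic $0$. Then \textup{i)} and \textup{ii)} are equivalent for all $X$ and $m$ if
\begin{enumerate}
\item[(a)] $G_k$ is a pro-$p$ group for some prime $p$ (for example, $k$ algebraically closed or real closed), or
\item[(b)] $k$ is pseudo-finite.
\end{enumerate}
\end{theorem}

Some fields of characteristic $0$, among them some with $G_k$ procyclic, are covered by neither Theorem~\ref{thm:hypo} nor Theorem~\ref{thm:positive}; we do not settle them.

\paragraph{The idea.} For a finite \'etale $k$-algebra $E$ of dimension $n$, the units of $E$ are the rational points of a torus $T_E$, an open subscheme of the affine space $\mathbb A^n$ underlying $E$. The complement of $T_E$ is a hypersurface whose rational points depend strongly on $E$: if $E$ is a field, the origin is the only one, while if $E=k\times E''$, the hypersurface contains the whole hyperplane $\{0\}\times E''$. Now suppose that $T_E\cong T_{E'}$ for two algebras $E$ and $E'$ such that $E'$ has a factor $k$ and $E$ has none. The two hypersurfaces then have the same class $\mathbb L^n-[T_E]$ in $K_0(\mathrm{Var}_k)$. The first one loses all its rational points after we remove finitely many strata, each open in a linear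 subspace of dimension at most $n-2$. In the second one there is room, inside an affine space of dimension $n-1$, to remove copies of those strata and any number of points besides.

In Theorem~\ref{thm:A5} the scheme $X$ is explicit. Let $M_5,M_{10},M_6\subset M$ be the fixed fields of the stabilizers in $A_5$ of a symbol, of a pair of symbols, and of one of the six ``even pentagons'' of Section~\ref{sec:A5}; the subscripts are the degrees over $k$. Then $X$ is the locus in $\mathbb A^{81}$, the affine space of quadruples
\[
(x_1,x_2,x_3,x_4)\in M_5\times M_{10}\times M_6\times M ,
\]
where the product of the norms of the $x_i$ vanishes but no $x_i$ is zero. It has no rational point, since nonzero elements of fields have nonzero norm. The work lies in the equations $[X]=[Y_m]+m$.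

Sections~\ref{sec:cut}--\ref{sec:Q} prove Theorem~\ref{thm:A5}, Section~\ref{sec:hypo} proves Theorem~\ref{thm:hypo}, and Sections~\ref{sec:prop} and~\ref{sec:pf} prove the two parts of Theorem~\ref{thm:positive}.

\section{Cutting and pasting}\label{sec:cut}

In this section and the next, $k$ is an arbitrary field unless something else is said. From now on \emph{scheme} means $k$-scheme of finite type. Locally closed subsets carry their reduced structure. Taking $X=Y=\varnothing$ in the defining relation gives $[\varnothing]=0$, and taking $Y=X_{\mathrm{red}}$ gives $[X]=[X_{\mathrm{red}}]$.

\begin{lemma}\label{lem:add}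
If a scheme $X$ is the disjoint union of locally closed subsets $X_1,\dots,X_q$, then $[X]=\sum_i[X_i]$.
\end{lemma}

\begin{proof}
We may assume that $X$ is reduced and nonempty, and, by Noetherian induction, that the lemma holds for proper closed subsets of $X$. Let $V'\subset X$ be a nonempty irreducible open subset (the complement, in one irreducible component, of the others), and let its generic point lie in $X_1$, say. Then $V=X_1\cap V'$ is locally closed and dense in $V'$, hence open in $V'$ and in $X$. Now $[X]=[V]+[X\setminus V]$ and $[X_1]=[V]+[X_1\setminus V]$, while $X\setminus V$ is the disjoint union of $X_1\setminus V,X_2,\dots,X_q$. Apply the induction hypothesis to $X\setminus V$.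
\end{proof}

In particular, let $C_1,\dots,C_q$ be pairwise disjoint locally closed subsets of a scheme $D$. The complement of $\bigcup_iC_i$ is constructible, hence a finite disjoint union of locally closed subsets $D_j$ of $D$. So
\begin{equation}\label{eq:remove}
[D]=[Y]+\sum_i[C_i],\qquad Y:=\bigsqcup_jD_j .
\end{equation}
Thus pieces that are really contained in $D$ can be subtracted effectively, even if their union is not closed.

Call two schemes \emph{piecewise isomorphic} if they have finite partitions into locally closed subsets that are pairwise isomorphic.

\begin{lemma}\label{lem:stable}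
If $[X]=[X']$, then there is a scheme $Z$ such that $X\sqcup Z$ and $X'\sqcup Z$ are piecewise isomorphic.
\end{lemma}

\begin{proof}
Piecewise isomorphism is an equivalence relation: for transitivity, intersect the two given partitions of the middle scheme and transport the common refinement to both sides. It is compatible with disjoint unions, so its classes form a commutative monoid under $\sqcup$. Let $\Gamma$ be the group completion. If $Y\subset X$ is closed, then $X$ is piecewise isomorphic to $Y\sqcup(X\setminus Y)$; so sending $X$ to its class in $\Gamma$ respects the relations of $K_0(\mathrm{Var}_k)$. Hence $X$ and $X'$ have the same class in $\Gamma$, and two elements of a commutative monoid become equal in the group completion exactly when they become equal after adding a common element.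
\end{proof}

By Lemma~\ref{lem:add} the converse of Lemma~\ref{lem:stable} also holds, which justifies the interpretation of ii) given in the introduction.

\section{One torus, two hypersurfaces}\label{sec:key}

\subsection{Unit groups of \'etale algebras}

Let $E$ be a finite \'etale $k$-algebra, that is, a finite product $\prod_iK_i$ of finite separable field extensions of $k$. Put $n=\dim_kE$. Let $R_E$ be the scheme $S\mapsto\Gamma(S,\mathcal O_S)\otimes_kE$; a $k$-basis of $E$ identifies it with $\mathbb A^n$. Multiplication by an element of $E$ has a determinant, the norm, which is a polynomial function on $R_E$; let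
\[
T_E\subset R_E,\qquad S\mapsto(\Gamma(S,\mathcal O_S)\otimes_kE)^\times ,
\]
be the open subscheme where the norm is invertible. Then $R_E=\prod_iR_{K_i}$ and $T_E=\prod_iT_{K_i}$, and $0\notin T_K$ if $K\ne0$.

\subsection{The quadratic case}\label{sec:quadratic}

Let $k$ have characteristic $0$ and let $K=k(\sqrt d)$ be a quadratic extension. Then $R_K=\mathbb A^2$ with coordinates $x,y$ (for $x+y\sqrt d$), and $T_K$ is given by $x^2-dy^2\neq0$. The scheme
\[
X=(\mathbb A^2\setminus\{0\})\setminus T_K=\{x^2-dy^2=0\}\setminus\{(0,0)\}
\]
has no rational point, and $[X]=\mathbb L^2-1-[T_K]$. For $E'=k\times k$ we have $T_{E'}=\mathbb G_m^2$, whose complement in $\mathbb A^2$ is the union of the two coordinate axes.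

\emph{Suppose for a moment} that $T_K\cong\mathbb G_m^2$. Then we would have
\[
[X]=\mathbb L^2-(\mathbb L-1)^2-1=2(\mathbb L-1),
\]
the class of two punctured lines, from which we can remove as many rational points as we like: ii) would hold for every $m$, and i) for none. Of course $T_K\not\cong\mathbb G_m^2$. But this is all that is missing, and it can be remedied in higher rank. The only new point there is that more than the origin has to be subtracted from the complement of $T_E$, namely all points with some zero coordinate $x_i\in K_i$. The corresponding strata have rational points, so they must be accommodated in the second hypersurface as well. The next lemma does this.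

\subsection{The key lemma}

\begin{lemma}[Key Lemma]\label{lem:key}
Let $k$ be infinite. Let $E=\prod_{i=1}^rK_i$ and $E'=\prod_{j=1}^sL_j$ be nonzero finite \'etale $k$-algebras, with $K_i,L_j$ fields, such that $T_E\cong T_{E'}$ as $k$-schemes. Put $a=\min_i[K_i:k]$ and $b=\min_j[L_j:k]$. If $a>b$, then
\[
X:=\Bigl(\prod_{i=1}^r(R_{K_i}\setminus\{0\})\Bigr)\setminus T_E
\]
has $X(k)=\varnothing$, and for every $m\ge1$ there is a $k$-scheme of finite type $Y_m$ with $[X]=[Y_m]+m$.
\end{lemma}

\begin{proof}
Put $U=\prod_i(R_{K_i}\setminus\{0\})$. It is open in $R_E$ and contains $T_E$, and $X$ is the reduced complement of $T_E$ in $U$. A $k$-point of $U$ is a tuple of nonzero elements $x_i\in K_i$. Since $K_i$ is a field, $x_i$ is a unit, so the point lies in $T_E$. Hence $X(k)=\varnothing$.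

\emph{The class of $X$.} Let $n=\dim_kE=\dim T_E=\dim T_{E'}=\dim_kE'$. The complement of $U$ in $R_E$ is the disjoint union, over the nonempty subsets $I\subset\{1,\dots,r\}$, of the locally closed subsets where exactly the coordinates $x_i$ with $i\in I$ vanish. Such a stratum is isomorphic to $W_I:=\prod_{i\notin I}(R_{K_i}\setminus\{0\})$, an open subscheme of $\mathbb A^{n_I}$ with
\begin{equation}\label{eq:nI}
n_I=n-\sum_{i\in I}[K_i:k]\le n-a\le n-b-1 .
\end{equation}
By Lemma~\ref{lem:add},
\begin{equation}\label{eq:X}
[X]=[U]-[T_E]=\mathbb L^n-[T_E]-\sum_{I\neq\varnothing}[W_I].
\end{equation}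

\emph{Room in the second hypersurface.} Let $D=R_{E'}\setminus T_{E'}$. Since $T_E\cong T_{E'}$, we have $[D]=\mathbb L^n-[T_E]$, so by \eqref{eq:X}
\begin{equation}\label{eq:XD}
[X]=[D]-\sum_{I\ne\varnothing}[W_I].
\end{equation}
Number the $L_j$ so that $[L_1:k]=b$. The closed subscheme $H=\{0\}\times\prod_{j\ge2}R_{L_j}$ of $R_{E'}$ lies in $D$ and is an affine space of dimension $n-b$. Since $n\ge a>b$, we can write $H\cong\mathbb A^1\times\mathbb A^{n-b-1}$. Choose distinct elements $c_I$ ($I\ne\varnothing$) and $c'_1,\dots,c'_m$ of the infinite field $k$. By \eqref{eq:nI}, the slice $\{c_I\}\times\mathbb A^{n-b-1}$ contains a linear subspace isomorphic to $\mathbb A^{n_I}$, hence a locally closed copy of $W_I$. These copies, for all $I\ne\varnothing$, and the $m$ rational points $(c'_l,0)$ are pairwise disjoint locally closed subsets of $D$. By \eqref{eq:remove} there is a scheme $Y_m$ with $[D]=[Y_m]+\sum_I[W_I]+m$. With \eqref{eq:XD}, this says $[X]=[Y_m]+m$.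
\end{proof}

The inequality $a>b$ is what makes the strata $W_I$ fit into slices of $H$. It cannot be dropped: for $k=\mathbb R$ and $E=E'=\mathbb C$ the scheme $X$ of Section~\ref{sec:quadratic} has no rational point, and Theorem~\ref{thm:positive}(a) shows that no $Y$ with $[X]=[Y]+1$ exists.

\subsection{Translation into permutation modules}

How does one produce algebras with isomorphic unit tori? Let $M/k$ be a finite Galois extension with group $G$. To a finite $G$-set $A\cong\bigsqcup_iG/H_i$ attach $E_A=\prod_iM^{H_i}$. Restricting the elements of $G$ to $M^{H}$ gives $\operatorname{Hom}_k(M^H,M)\cong G/H$, so $\operatorname{Hom}_k(E_A,M)\cong A$ as $G$-sets, where $\operatorname{Hom}_k$ denotes $k$-algebra homomorphisms and $G$ acts on the left by composition. The degrees of the field factors of $E_A$ are the lengths of the orbits of $A$. Let $\mathbb Z[A]$ be the \emph{permutation module}, the free abelian group on $A$ with its $G$-action. The following lemma makes explicit, in the case at hand, the anti-equivalence between tori split by $M$ and $\mathbb Z[G]$-lattices.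

\begin{lemma}\label{lem:torus}
If $\mathbb Z[A]\cong\mathbb Z[B]$ as $\mathbb Z[G]$-modules, then $T_{E_A}\cong T_{E_B}$ as $k$-schemes.
\end{lemma}

\begin{proof}
Write $E=E_A$ and let $E^*$ be the $k$-linear dual of $E$. Each $\alpha\in\operatorname{Hom}_k(E,M)=A$ is in particular a $k$-linear map $E\to M$, that is, an element $x_\alpha\in E^*\otimes_kM$, which we view as a linear form on $R_E$ with coefficients in $M$. Since $E\otimes_kM\cong M^A$ through the maps $\alpha$, the $x_\alpha$ are linear coordinates on $(R_E)_M$, and the norm is $\prod_\alpha x_\alpha$. Hence $M\otimes_kk[T_E]=M[x_\alpha^{\pm1}:\alpha\in A]$ is the group algebra $M[\mathbb Z[A]]$ over $M$ of the abelian group $\mathbb Z[A]$. An element $\sigma\in G$, acting through the factor $M$ of $M\otimes_kk[T_E]$, sends $x_\alpha$ to $x_{\sigma\alpha}$. So $G$ acts on the group algebra through its actions on $M$ and on the abelian group $\mathbb Z[A]$, and by Galois descent $k[T_E]=\bigl(M[\mathbb Z[A]]\bigr)^G$. This ring depends only on the $\mathbb Z[G]$-module $\mathbb Z[A]$.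
\end{proof}

\begin{corollary}\label{cor:criterion}
Let $k$ be infinite and let $M/k$ be a finite Galois extension with group $G$. Suppose that there are nonempty finite $G$-sets $A$ and $B$ such that $\mathbb Z[A]\cong\mathbb Z[B]$, $A$ has no fixed point and $B$ has a fixed point. Then there is a $k$-scheme of finite type $X$ with $X(k)=\varnothing$ such that for every $m\ge1$ one has $[X]=[Y_m]+m$ for some $k$-scheme of finite type $Y_m$.
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:torus} we may apply the Key Lemma to $E=E_A$ and $E'=E_B$. All orbits of $A$ have at least two elements and $B$ has an orbit with one element, so $a\ge2>1=b$.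
\end{proof}

\begin{remark}\label{rem:klein}
An isomorphism over $\mathbb Q$ is easy to find and does not suffice. Let $G=\mathbb Z/2\times\mathbb Z/2$, with subgroups $H_1,H_2,H_3$ of order $2$, and let $A=\bigsqcup_iG/H_i$ and $B=G\sqcup\mathrm{pt}\sqcup\mathrm{pt}$. Both have $6$ elements, and each $H_i$ fixes two elements in each. So the permutation characters agree and $\mathbb Q[A]\cong\mathbb Q[B]$. But $\mathbb Z[A]\not\cong\mathbb Z[B]$. To see this, let $\nu=\sum_{g\in G}g$ and consider, for any finite group $G$, the module $\mathbb Z[A]^G/\nu\mathbb Z[A]$. On an orbit $G/H$ the invariants are generated by the orbit sum $s$, and $\nu$ sends each element of the orbit to $|H|s$. Hence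
\[
\mathbb Z[A]^G/\nu\mathbb Z[A]\cong\bigoplus_{\text{orbits }G/H\text{ of }A}\mathbb Z/|H| .
\]
In the example one gets $(\mathbb Z/2)^3$ for $A$ and $(\mathbb Z/4)^2$ for $B$. If $G$ is any nontrivial group of prime power order, the number of cyclic summands of order $|G|$, which is the number of fixed points of $A$, is determined by $\mathbb Z[A]$. So the group $G$ in Corollary~\ref{cor:criterion} must have order divisible by at least two primes, so that the primary parts of the $\mathbb Z/|H|$ can be redistributed.
\end{remark}

\section{An acyclic complex without fixed points}\label{sec:A5}

Isomorphisms between sums of permutation modules come from group actions on acyclic complexes. Suppose that $G$ acts on a finite simplicial complex with the integral homology of a point, such that the simplicial chain groups $C_i$ are permutation modules. Then $\dots\to C_1\to C_0\to\mathbb Z\to0$ is exact, and if this sequence splits over $\mathbb Z[G]$, then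
\[
C_0\oplus C_2\oplus\cdots\;\cong\;\mathbb Z\oplus C_1\oplus C_3\oplus\cdots .
\]
The right side has a fixed basis element; the left side has one only if $G$ fixes a simplex of even dimension. For $\mathbb Z/2$ flipping a segment, subdivided at its midpoint, one gets $\mathbb Z[\mathbb Z/2]\oplus\mathbb Z\cong\mathbb Z\oplus\mathbb Z[\mathbb Z/2]$, which is useless because the midpoint is fixed. We need an acyclic complex on which $G$ has no fixed point, and for which the sequence splits.

\begin{proposition}\label{prop:A5}
There are finite $A_5$-sets $A$, with orbits of lengths $5,10,6,60$, and $B$, with orbits of lengths $1,20,30,30$, such that $\mathbb Z[A]\cong\mathbb Z[B]$ as $\mathbb Z[A_5]$-modules.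
\end{proposition}

The proof occupies Sections~\ref{sec:pentagons}--\ref{sec:split}. Let $G=A_5$, acting on $\{1,\dots,5\}$.

\subsection{Six pentagons}\label{sec:pentagons}

A \emph{pentagon} is a sequence $(x_1,\dots,x_5)$ of the five distinct symbols up to rotation and reversal, that is, a Hamiltonian cycle in the complete graph $K_5$ on $\{1,\dots,5\}$. Rotation permutes the positions by a $5$-cycle and reversal by a product of two transpositions. Both are even, so it makes sense to call a pentagon \emph{even} if $i\mapsto x_i$ is an even permutation. The $60$ even permutations give $60/10=6$ even pentagons, and $G$ permutes them transitively, since it is transitive on even permutations. The following are even: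
\begin{align*}
P_1&=(1,2,3,4,5),& P_2&=(1,2,4,5,3),& P_3&=(1,2,5,3,4),\\
P_4&=(1,3,2,5,4),& P_5&=(1,3,4,2,5),& P_6&=(1,4,2,3,5);
\end{align*}
as permutations, they are the identity, a $3$-cycle, a $3$-cycle, a product of two transpositions, a $3$-cycle and a $3$-cycle. We regard each $P_i$ also as a cycle in $K_5$, oriented as written.

\begin{lemma}\label{lem:basis}
The cycles $P_1,\dots,P_6$ form a $\mathbb Z$-basis of the cycle group $Z_1(K_5)\cong\mathbb Z^6$. In particular no two of them agree up to sign, so the six pentagons are distinct and are all the even pentagons.
\end{lemma}

\begin{proof}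
The star at $1$ is a spanning tree of $K_5$. So a cycle is determined by its coefficients on the six remaining edges, and these may be prescribed arbitrarily. Orient the edges $i\to j$ for $i<j$ and let $a,b,c,d,e,f$ be the basis vectors of $\mathbb Z^6$ for $23,24,25,34,35,45$. Reading off the three edges of each pentagon that avoid $1$,
\begin{align*}
P_1&=a+d+f,& P_2&=b+f-e,& P_3&=c-e+d,\\
P_4&=-a+c-f,& P_5&=d-b+c,& P_6&=-b+a+e.
\end{align*}
In $\mathbb Z^6/\langle P_1,\dots,P_6\rangle$ the relations $P_3$ and $P_5$ give $e=c+d=b$; then $P_2$ gives $f=0$ and $P_6$ gives $a=0$; then $P_4$ gives $c=a+f=0$ and $P_1$ gives $d=0$; finally $e=b=c+d=0$. So the quotient is $0$, and six generators of $\mathbb Z^6$ form a basis.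
\end{proof}

Let $\mathcal X$ be the CW complex obtained from the graph $K_5$ by attaching six $2$-cells along $P_1,\dots,P_6$. Its boundary map $\partial_2\colon\mathbb Z^6\to Z_1(K_5)$ is an isomorphism by Lemma~\ref{lem:basis}, so $H_1=H_2=0$; and $\mathcal X$ is connected. Thus $\mathcal X$ has the integral homology of a point.

\subsection{The chain complex}

The cellular chain groups of $\mathcal X$ do not come with a basis permuted by $G$, since elements of $G$ can reverse edges and pentagons; passing to the barycentric subdivision removes these signs. The complex $\mathcal X$ is regular because the $P_i$ are simple closed paths. So its barycentric subdivision is the order complex $\Delta$ of the poset of cells: vertices, edges and even pentagons, ordered by inclusion. The group $G$ acts on this poset, hence on $\Delta$. A simplex of $\Delta$ is a chain in the poset and is canonically ordered by dimension, and $G$ respects the ordering. Hence the simplicial chain groups are permutation modules, and there is an exact sequence of $\mathbb Z[G]$-modules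
\begin{equation}\label{eq:exact}
0\to C_2\to C_1\to C_0\xrightarrow{\ \varepsilon\ }\mathbb Z\to0,
\end{equation}
in which $\varepsilon$ sends every vertex of $\Delta$ to $1$ and
\begin{itemize}
\item $C_0=\mathbb Z[A_0]$, where $A_0$ consists of the $5$ vertices, the $10$ edges and the $6$ even pentagons;
\item $C_1=\mathbb Z[B_1]$, where $B_1$ consists of the incident pairs: $20$ of a vertex and an edge, $30$ of a vertex and a pentagon, $30$ of an edge and a pentagon;
\item $C_2=\mathbb Z[F]$, where $F$ is the set of flags (vertex $\subset$ edge $\subset$ pentagon), with $|F|=6\cdot10=60$.
\end{itemize}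
An element of $G$ that fixes a flag fixes both ends of its edge and preserves its pentagon, so it fixes all five vertices and is trivial. Thus $F$ is a free $G$-set with $60=|G|$ elements: $G$ acts simply transitively on $F$, and $C_2\cong\mathbb Z[G]$. Since $G$ is transitive on the edges of $K_5$, every edge lies in an even pentagon. Hence every vertex, edge, pentagon and incident pair lies in a flag, and each of the three sets making up $A_0$, and each of the three making up $B_1$, is a single orbit.

\subsection{The splitting}\label{sec:split}

\emph{At $C_0$.} Let $s_V,s_P\in C_0$ be the sums of the $5$ vertices and of the $6$ even pentagons. The element $s_P-s_V$ is $G$-invariant and $\varepsilon(s_P-s_V)=6-5=1$. So $\varepsilon$ has a $G$-equivariant section, and $C_0\cong\mathbb Z\oplus I$ with $I=\ker\varepsilon$.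

\emph{At $C_1$.} By \eqref{eq:exact} the sequence $0\to C_2\to C_1\to I\to0$ is exact. It consists of finitely generated free abelian groups, so its $\mathbb Z$-dual $0\to I^*\to C_1^*\to C_2^*\to0$ is exact. Here $C_2^*\cong\mathbb Z[G]^*\cong\mathbb Z[G]$ is a free module, so the dual sequence splits over $\mathbb Z[G]$. Dualizing again, $C_1\cong C_2\oplus I$.

Therefore
\[
\mathbb Z[A_0\sqcup F]=C_0\oplus C_2\cong\mathbb Z\oplus I\oplus C_2\cong\mathbb Z\oplus C_1=\mathbb Z[\mathrm{pt}\sqcup B_1],
\]
and Proposition~\ref{prop:A5} holds with $A=A_0\sqcup F$ and $B=\mathrm{pt}\sqcup B_1$. The stabilizers have orders $12,6,10,1$ for $A$ and $60,3,2,2$ for $B$; as Remark~\ref{rem:klein} requires, $\mathbb Z/12\oplus\mathbb Z/6\oplus\mathbb Z/10\cong\mathbb Z/60\oplus\mathbb Z/3\oplus\mathbb Z/2\oplus\mathbb Z/2$.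

\begin{proof}[Proof of Theorem~\ref{thm:A5} for fields with an $A_5$-extension]
A field of characteristic $0$ is infinite. In Proposition~\ref{prop:A5} the set $A$ has no fixed point and $B$ has one, so Corollary~\ref{cor:criterion} applies.
\end{proof}

\section{The field of rational numbers}\label{sec:Q}

To complete the proof of Theorem~\ref{thm:A5} we exhibit an $A_5$-extension of $\mathbb Q$.

\begin{lemma}
The splitting field of $f=x^5+20x+16$ over $\mathbb Q$ has Galois group $A_5$.
\end{lemma}

\begin{proof}
The discriminant of $x^5+ux+v$ is $4^4u^5+5^5v^4$, so that of $f$ is
\[
4^4\cdot20^5+5^5\cdot16^4=819\,200\,000+204\,800\,000=1\,024\,000\,000=32000^2=2^{16}5^6 .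
\]
It is a nonzero square, so the Galois group, acting on the five roots, lies in $A_5$.

Modulo $3$ we have $f\equiv x^5+2x+1$. We show that it has no root $\xi$ in $\mathbb F_9$. Since $f(0)=1$, we have $\xi\ne0$ and $\xi^4=\pm1$. If $\xi^4=1$, then $f(\xi)=3\xi+1=1$. If $\xi^4=-1$, then $f(\xi)=\xi+1$, which vanishes only for $\xi=-1$; but $(-1)^4=1$. So $f$ has no factor of degree $1$ or $2$ modulo $3$, and is irreducible there, hence also over $\mathbb Q$. Thus $5$ divides the order of the group.

Modulo $7$, which does not divide the discriminant,
\[
f\equiv x^5-x+2=(x-4)(x-5)(x^3+2x^2+5x+5),
\]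
as one sees from $(x-4)(x-5)\equiv x^2+5x+6$ and
\[
(x^2+5x+6)(x^3+2x^2+5x+5)=x^5+7x^4+21x^3+42x^2+55x+30 .
\]
The cubic takes the values $5,6,3,2,2,2,1$ at $0,\dots,6$, so it is irreducible. By Dedekind's theorem, the group contains an element with cycle lengths $1,1,3$, a $3$-cycle.

So the order of the group is divisible by $15$, and its index in $A_5$ is $1$, $2$ or $4$. A subgroup of index $2$ or $4$ would give a nontrivial homomorphism from the simple group $A_5$, of order $60$, to $S_2$ or $S_4$; it would be injective, but $S_2$ and $S_4$ have fewer than $60$ elements. So the index is $1$.
\end{proof}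

\section{Groups that are not hypoelementary}\label{sec:hypo}

The proof of Theorem~\ref{thm:A5} used a special complex for $A_5$. For a general finite group $G$ we argue in three steps: find $A$ and $B$ with equally many fixed points under all proper subgroups, but not under $G$; deduce $\mathbb Z_p[A]\cong\mathbb Z_p[B]$ for each prime $p$; pass from these local isomorphisms to a global one by taking several copies of $A$ and $B$. The second step uses the following theorem (see \cite[Ch.~5]{benson} and \cite[\S\S80--81]{cr}); it is here that $p$-hypoelementary groups enter.

\begin{theorem}[Conlon]\label{thm:conlon}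
Let $G$ be a finite group, $p$ a prime, and $A,B$ finite $G$-sets. If $|A^H|=|B^H|$ for all $p$-hypoelementary subgroups $H\le G$, then $\mathbb Z_p[A]\cong\mathbb Z_p[B]$ as $\mathbb Z_p[G]$-modules.
\end{theorem}

The third step is the following lemma.

\begin{lemma}\label{lem:genus}
Let $G$ be a finite group and let $\mathcal M=\mathbb Z[A]$ and $\mathcal N=\mathbb Z[B]$ be nonzero permutation modules with $\mathbb Z_p\otimes\mathcal M\cong\mathbb Z_p\otimes\mathcal N$ over $\mathbb Z_p[G]$ for all primes $p$. Then $\mathcal M^h\cong\mathcal N^h$ for some $h\ge1$.
\end{lemma}

\begin{proof}
The idea is to replace the pair $\mathcal M,\mathcal N$ by one module $P$ over the endomorphism ring of $\mathcal M$, which is locally free of rank one and whose class in a finite class group is killed by taking multiples.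

Write $\mathcal M_p=\mathbb Z_p\otimes\mathcal M$, and so on. Let $\Lambda=\operatorname{End}_{\mathbb Z[G]}(\mathcal M)$, an order in the semisimple $\mathbb Q$-algebra $\operatorname{End}_{\mathbb Q[G]}(\mathbb Q\otimes\mathcal M)$, and let $P=\operatorname{Hom}_{\mathbb Z[G]}(\mathcal M,\mathcal N)$, a right $\Lambda$-module by composition. Since $\mathbb Z_p$ is flat over $\mathbb Z$, we have $\Lambda_p=\operatorname{End}_{\mathbb Z_p[G]}(\mathcal M_p)$ and $P_p=\operatorname{Hom}_{\mathbb Z_p[G]}(\mathcal M_p,\mathcal N_p)$. An isomorphism $u\colon\mathcal M_p\to\mathcal N_p$ gives an isomorphism $\Lambda_p\to P_p$, $\lambda\mapsto u\lambda$, of right $\Lambda_p$-modules. So $P$ is locally free of rank one. In terms of this isomorphism the evaluation map $P_p\otimes_{\Lambda_p}\mathcal M_p\to\mathcal N_p$ is $\lambda\otimes x\mapsto u(\lambda x)$, which is bijective. Hence the evaluation map $P\otimes_\Lambda\mathcal M\to\mathcal N$, being an isomorphism at every $p$, is an isomorphism.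

The locally free class group of $\Lambda$ classifies locally free modules of given rank up to stable isomorphism, and it is finite by the Jordan--Zassenhaus theorem \cite[\S49]{cr}. So for some $h\ge2$ the class of $P^h$ is trivial, that is, $P^h\oplus\Lambda^t\cong\Lambda^h\oplus\Lambda^t$ for some $t$. Bass's cancellation theorem \cite[\S41]{cr} says that locally free $\Lambda$-modules $Q,Q'$ of rank at least $2$ with $Q\oplus\Lambda^t\cong Q'\oplus\Lambda^t$ are isomorphic. So $P^h\cong\Lambda^h$, and tensoring with $\mathcal M$ over $\Lambda$ gives $\mathcal N^h\cong\mathcal M^h$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hypo}]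
Let $G=\operatorname{Gal}(M/k)$ be a finite quotient of $G_k$ that is not $p$-hypoelementary for any $p$. In particular $G\ne1$. Let $\mathrm A(G)$ be the Burnside ring, the group completion of the monoid of finite $G$-sets under $\sqcup$. It is free on the classes $[G/K]$, with $K$ running through the subgroups up to conjugacy. For $H\le G$ let $\varphi_H\colon\mathrm A(G)\to\mathbb Z$ be the homomorphism with $\varphi_H([S])=|S^H|$. If $\varphi_H([G/K])\ne0$, then $H$ is contained in a conjugate of $K$; and $\varphi_H([G/H])=|N_G(H)/H|\neq0$. So, when the conjugacy classes are ordered by the orders of the subgroups, the matrix $(\varphi_H([G/K]))$ is triangular with nonzero diagonal entries. Hence $(\varphi_H)_{(H)}\colon\mathrm A(G)\to\prod_{(H)}\mathbb Z$ has finite cokernel, and there are $N>0$ and $x\in\mathrm A(G)$ with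
\[
\varphi_G(x)=N,\qquad\varphi_H(x)=0\quad\text{for all }H\ne G .
\]
Write $x=[B]-[A]$ with $G$-sets $A,B$ having no orbit type in common. As $\varphi_G$ counts fixed points, $B$ has $N$ fixed points and $A$ has none. Also $|A|=|B|>0$, because $\varphi_1(x)=0$.

By hypothesis, every subgroup of $G$ that is $p$-hypoelementary for some $p$ is proper. So $|A^H|=|B^H|$ for all these $H$, and Theorem~\ref{thm:conlon} gives $\mathbb Z_p[A]\cong\mathbb Z_p[B]$ for all $p$. By Lemma~\ref{lem:genus}, $\mathbb Z[A]^h\cong\mathbb Z[B]^h$ for some $h\ge1$. Apply Corollary~\ref{cor:criterion} to the disjoint unions of $h$ copies of $A$ and of $h$ copies of $B$.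
\end{proof}

\begin{remark}
The hypothesis on $G$ is exactly what Corollary~\ref{cor:criterion} needs. Indeed, let $G$ have a normal $p$-subgroup $P$ with $G/P$ cyclic; replacing $P$ by the preimage of the Sylow $p$-subgroup of $G/P$, we may assume $p\nmid|G/P|$. For a $G$-set $A$, divide $\mathbb F_p[A]^P$ by the images of the trace maps from $\mathbb F_p[A]^Q$, for all proper subgroups $Q<P$. The space $\mathbb F_p[A]^P$ is spanned by the sums over the $P$-orbits. The sum over a nontrivial orbit is a trace. Conversely, every trace from $Q$ has coefficient $0$ at each $P$-fixed element of $A$, because the trace multiplies this coefficient by $[P:Q]=0$ in $\mathbb F_p$. So the quotient is $\mathbb F_p[A^P]$. It is a module over the cyclic $p'$-group $G/P$, and its Brauer character at a generator is $|A^G|$. Hence $\mathbb Z[A]\cong\mathbb Z[B]$ implies $|A^G|=|B^G|$.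
\end{remark}

\subsection{Examples}

If $P$ is a normal $p$-subgroup of $G$ with $G/P$ cyclic, then $P\cap H$ and $PN/N$ play the same role in a subgroup $H$ and in a quotient $G/N$. So subgroups and quotients of $p$-hypoelementary groups are $p$-hypoelementary. The following groups are not $p$-hypoelementary for any $p$:
\begin{itemize}
\item every nonsolvable group, since $p$-hypoelementary groups are solvable;
\item $S_n$ for $n\ge4$: for $n\ge5$ it is nonsolvable, and the only normal subgroups of prime power order of $S_4$ are $1$ and the Klein four-group, with noncyclic quotients $S_4$ and $S_3$;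
\item $(\mathbb Z/pq)^2$ for distinct primes $p,q$, for example $(\mathbb Z/6)^2$: modulo a subgroup of prime power order, at least one of the noncyclic Sylow subgroups $(\mathbb Z/p)^2$ and $(\mathbb Z/q)^2$ survives.
\end{itemize}

If an open subgroup $V\le G_k$ has a finite quotient $V/V'$ which is not $p$-hypoelementary for any $p$, then so does $G_k$. Indeed, let $\mathcal K\subset V'$ be an open normal subgroup of $G_k$. Then $V/V'$ is a quotient of the subgroup $V/\mathcal K$ of $G_k/\mathcal K$, so $G_k/\mathcal K$ is not $p$-hypoelementary for any $p$. Therefore Theorem~\ref{thm:hypo} applies to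
\begin{itemize}
\item all number fields, and all Hilbertian fields of characteristic $0$, since they have $S_n$-extensions;
\item all $k$ of characteristic $0$ with $G_k$ not prosolvable;
\item $\mathbb C((s))((t))$, where $G_k\cong\widehat{\mathbb Z}^2$ has the quotient $(\mathbb Z/6)^2$;
\item all $p$-adic fields $k$. For a prime $q\ne p$ let $k'/k$ be a finite extension containing $\mu_p$ and $\mu_q$. The group $k'^\times$ is the product of $\mathbb Z$, the finite cyclic group of roots of unity of $k'$, whose order is divisible by $pq$, and a free $\mathbb Z_p$-module of finite rank. So it has an open subgroup with quotient $(\mathbb Z/pq)^2$, and local class field theory gives an abelian extension of $k'$ with this group.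
\end{itemize}

\section{Fields with pro-$p$ Galois group}\label{sec:prop}

In this section $k$ has characteristic $0$ and $G_k$ is pro-$p$. Since i) implies ii), only the converse is to be proved. The hypothesis enters through one fact:
\begin{equation}\label{eq:degrees}
\text{the degree of every closed point of a $k$-scheme is a power of $p$.}
\end{equation}
Over a finite field, ii) implies i) by the point count. Here we replace the point count by a polynomial-valued invariant $\rho\colon K_0(\mathrm{Var}_k)\to\mathbb Z[t]$ with two properties: $\rho(X)=|X(k)|$ if $X(k)$ is finite, so that $\rho(X)=0$ if $X(k)$ is empty; and $\rho(X)$ has positive leading coefficient if $X(k)$ is nonempty. Such a $\rho$ suffices: if $[X]=[Y]+m$ and $|X(k)|<m$, then $\rho(Y)=|X(k)|-m$ is a negative constant, which is impossible. To construct $\rho$ we use intersection numbers modulo $p$, because by \eqref{eq:degrees} the closed points of degree $>1$ are invisible modulo $p$.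

We use resolution of singularities (Hironaka) in the following form. A \emph{smooth projective compactification} of a smooth irreducible scheme $X$ is a smooth projective scheme $\bar X$ containing $X$ as an open dense subscheme. Then $\bar X$ is irreducible and $\dim(\bar X\setminus X)<\dim X$. It exists if $X$ is moreover affine: resolve the closure of $X$ in a projective space without changing the smooth locus. We also use that every scheme has a finite partition into smooth irreducible affine locally closed subsets. Put $\dim\varnothing=\deg0=-\infty$.

\subsection{The invariant}

For $X$ smooth projective let $\rho_i(X)$ be the rank of the pairing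
\[
CH_i(X)/p\times CH^i(X)/p\to\mathbb F_p,\qquad(\alpha,\beta)\mapsto\deg(\alpha\cdot\beta).
\]
The rank is finite, because the pairing factors through cycle classes in the finite groups $H^*_{\text{\'et}}(X_{\bar k},\mathbb Z/p(*))$. Put $\rho(X)=\sum_i\rho_i(X)t^i$. For example, $\rho(\operatorname{Spec}k)=1$ and $\rho(\mathbb P^1)=1+t$.

\begin{lemma}\label{lem:measure}
There is a unique group homomorphism $\rho\colon K_0(\mathrm{Var}_k)\to\mathbb Z[t]$ whose value on the class of each smooth projective $X$ is $\rho(X)$.
\end{lemma}

\begin{proof}
By Bittner's theorem \cite{bittner}, valid in characteristic $0$, the group $K_0(\mathrm{Var}_k)$ is generated by the classes of smooth projective schemes, subject to $[\varnothing]=0$, to additivity for disjoint unions, and to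
\[
[\mathrm{Bl}_ZX]-[\mathcal E]=[X]-[Z]
\]
for smooth closed subschemes $Z\subset X$, where $\mathcal E$ is the exceptional divisor of the blow-up. This gives uniqueness, and for existence we check the relations. The first two clearly hold for $\rho$. For the third, we may blow up the components of $Z$ one after another, and so assume that $X$ and $Z$ are connected. If $Z=X$, both sides are zero. So let $Z$ have codimension $c\ge1$.

Use integral Chow motives over $k$ with the covariant convention, and let $\mathbf 1(i)$ be the Tate motives. For a motive $\mathcal M$ let $\rho_i(\mathcal M)$ be the rank of the composition pairing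
\[
\operatorname{Hom}(\mathbf 1(i),\mathcal M)/p\times\operatorname{Hom}(\mathcal M,\mathbf 1(i))/p\to\operatorname{End}(\mathbf 1(i))/p=\mathbb F_p .
\]
For the motive $M(X)$ of a smooth projective scheme, the two groups are $CH_i(X)/p$ and $CH^i(X)/p$, and composition is the degree of the intersection product. So $\rho_i(M(X))=\rho_i(X)$. For a direct sum of motives the pairing is the orthogonal sum of the two pairings, so $\rho_i$ is additive. By Manin's formulas
\[
M(\mathrm{Bl}_ZX)\cong M(X)\oplus\bigoplus_{j=1}^{c-1}M(Z)(j),\qquad M(\mathcal E)\cong\bigoplus_{j=0}^{c-1}M(Z)(j),
\]
we have $M(\mathrm{Bl}_ZX)\oplus M(Z)\cong M(X)\oplus M(\mathcal E)$. Taking $\rho_i$ on both sides, for all $i$, gives the third relation.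
\end{proof}

We write $\rho(X)$ for $\rho([X])$ for every scheme $X$.

\begin{lemma}\label{lem:proj}
\begin{enumerate}
\item[(1)] Let $X$ be smooth projective and connected of dimension $d$. If $X(k)=\varnothing$, then $\rho(X)=0$. If $X(k)\ne\varnothing$, then $\rho(X)$ has degree $d$ and leading coefficient $1$.
\item[(2)] $\deg\rho(X)\le\dim X$ for every scheme $X$.
\end{enumerate}
\end{lemma}

\begin{proof}
(1) If $X(k)=\varnothing$, then by \eqref{eq:degrees} every $0$-cycle has degree divisible by $p$, so all the pairings vanish. In general $\rho_i(X)=0$ unless $0\le i\le d$, and $CH_d(X)=\mathbb Z\cdot[X]$. If $X$ has a rational point, the class of that point in $CH^d(X)$ pairs with $[X]$ to $1$, so $\rho_d(X)=1$.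

(2) Induct on $\dim X$. By stratification we may assume that $X$ is smooth, irreducible and affine. Take a smooth projective compactification $\bar X$; then $\rho(X)=\rho(\bar X)-\rho(\bar X\setminus X)$. Apply (1) to $\bar X$ and the induction hypothesis to $\bar X\setminus X$.
\end{proof}

\subsection{Schemes without rational points}

We want $\rho(X)=0$ for every $X$ without rational points. After compactifying, the danger is that $\bar X$ acquires a rational point at the boundary. This does not happen: if it did, we could move that point, as a $0$-cycle on a curve, off the boundary, and this would change its degree modulo $p$.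

\begin{lemma}\label{lem:boundary}
Let $X$ be smooth and irreducible and let $\bar X$ be a smooth projective compactification of $X$. If $X(k)=\varnothing$, then $\bar X(k)=\varnothing$.
\end{lemma}

\begin{proof}
Put $D=\bar X\setminus X$ and $d=\dim\bar X$. Suppose that there is $x\in\bar X(k)$. Then $x\in D$, and since $\dim D<d$ we get $d\ge1$.

\emph{A curve through $x$, not contained in $D$.} Since $\bar X$ is smooth at the rational point $x$, there are an affine open neighborhood $V$ of $x$ and an \'etale map $h\colon V\to\mathbb A^d$ with $h(x)=0$. The closure $B$ of $h(D\cap V)$ has dimension $<d$, so some nonzero polynomial $F$ vanishes on $B$. As $k$ is infinite, there is $v\in k^d$ with $F(v)\ne0$. Since $0=h(x)\in B$, we have $v\ne0$; let $\ell$ be the line through $0$ and $v$. It is not contained in $B$. The scheme $h^{-1}(\ell)$ is \'etale over $\ell$, hence a smooth curve. Let $C_0$ be its connected component through $x$. Its image is open in $\ell$, so $C_0\subset D$ would imply $\ell\subset B$. Hence $C_0\not\subset D$.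

\emph{Moving $x$ on the curve.} Let $\tilde C$ be the normalization of the closure of $C_0$ in $\bar X$, a regular projective curve. Since $C_0$ is open in its closure and regular, $\tilde C$ has exactly one point $\tilde x$ over $x$, and its residue field is $k$. Only finitely many points of $\tilde C$ lie over $D$. By weak approximation there is $g\in k(\tilde C)^\times$ with valuation $1$ at $\tilde x$ and valuation $0$ at all other points over $D$. Then
\[
\operatorname{div}(g)=\tilde x+\sum_yn_y\,y,
\]
where all $y$ lie over closed points of $X$. These have degree divisible by $p$, by \eqref{eq:degrees} and since $X(k)=\varnothing$; so $p\mid\deg y$. As $\deg\operatorname{div}(g)=0$, we obtain $0\equiv1\pmod p$, a contradiction.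
\end{proof}

\begin{proposition}\label{prop:rho}
Let $X$ be a $k$-scheme of finite type.
\begin{enumerate}
\item[(1)] If $X(k)=\varnothing$, then $\rho(X)=0$.
\item[(2)] If $X(k)$ is finite, then $\rho(X)=|X(k)|$.
\item[(3)] If $X(k)\ne\varnothing$, then the leading coefficient of $\rho(X)$ is positive.
\end{enumerate}
\end{proposition}

\begin{proof}
(1) Induct on $\dim X$. A stratum of $X$ has no rational points either, so we may assume that $X$ is smooth, irreducible and affine. Let $\bar X$ be a smooth projective compactification. By Lemma~\ref{lem:boundary} $\bar X(k)=\varnothing$, so $\rho(\bar X)=0$ by Lemma~\ref{lem:proj}(1). Also $\bar X\setminus X$ has no rational points and smaller dimension, so $\rho(\bar X\setminus X)=0$ by induction. Hence $\rho(X)=0$.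

For (2) and (3) let $F$ be the Zariski closure of $X(k)$ in $X$, with reduced structure. By (1) applied to $X\setminus F$ we have $\rho(X)=\rho(F)$.

(2) If $X(k)$ is finite, $F$ is a disjoint union of $|X(k)|$ copies of $\operatorname{Spec}k$, and $\rho(\operatorname{Spec}k)=1$.

(3) Let $e=\dim F\ge0$. Outside a closed subset of dimension $<e$, $F$ is a disjoint union of $r\ge1$ smooth irreducible affine schemes $F_s$ of dimension $e$, open in $F$. Since the rational points are dense in $F$, each $F_s(k)$ is nonempty. Let $\bar F_s$ be a smooth projective compactification of $F_s$. It is connected of dimension $e$ and has a rational point. So Lemma~\ref{lem:proj} shows that $\rho(F_s)=\rho(\bar F_s)-\rho(\bar F_s\setminus F_s)$ has degree $e$ and that its coefficient of $t^e$ is $1$. The rest of $F$ contributes terms of degree $<e$. Hence $\rho(F)$ has degree $e$ and leading coefficient $r>0$.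
\end{proof}

Parts (2) and (3) of Proposition~\ref{prop:rho} are the properties of $\rho$ announced at the beginning of the section. This proves Theorem~\ref{thm:positive}(a).

\section{Pseudo-finite fields}\label{sec:pf}

\begin{proof}[Proof of Theorem~\ref{thm:positive}(b)]
Again only the implication from ii) to i) is to be proved. Suppose that $[X]=[Y]+m$. By Lemma~\ref{lem:stable} there is a scheme $Z$ such that $X\sqcup Z$ and $Y\sqcup\bigsqcup_{l=1}^m\operatorname{Spec}k\sqcup Z$ are piecewise isomorphic. The idea is to express the resulting bijection of rational points in first-order logic and to transfer the counting argument from finite fields.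

Partition each of $X,Y,Z$, once and for all, into affine locally closed subsets, and embed each of these as a closed subscheme of an affine space. Then $X(k),Y(k),Z(k)$ are identified with finite disjoint unions $X_c,Y_c,Z_c$ of solution sets of polynomial systems, whose coefficients form a tuple $c$ of elements of $k$. Refine the partitions giving the piecewise isomorphism, so that each piece, on either side, lies in one of the chosen affine subsets or in one of the $m$ points. An isomorphism between locally closed subsets of two affine spaces has as its graph a locally closed subset of the product. So the set of rational points of the graph, which is the graph of a bijection between the rational points of the two pieces, is defined by a formula in the language of rings. Enlarging $c$ by the coefficients needed, we obtain finitely many formulas, together denoted by $\theta_c$, that define a bijection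
\[
X_c\sqcup Z_c\to Y_c\sqcup\{1,\dots,m\}\sqcup Z_c .
\]

Consider now the first-order sentence in the language of rings: ``for all $c$, if $\theta_c$ defines a bijection $X_c\sqcup Z_c\to Y_c\sqcup\{1,\dots,m\}\sqcup Z_c$, then $X_c$ has at least $m$ elements.'' Here $c$ is a tuple of variables. The sentence is true in every finite field, because there all the sets are finite, so that such a bijection gives $|X_c|=|Y_c|+m$. By a theorem of Ax, every sentence true in all finite fields holds in all pseudo-finite fields. Hence it holds in $k$, and for the given tuple $c$ it says that $|X(k)|\ge m$.
\end{proof}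

\begin{thebibliography}{9}

\bibitem{benson}
Benson, \emph{Representations and Cohomology I}.

\bibitem{bittner}
Bittner, Compositio Math.\ 140 (2004).

\bibitem{cr}
Curtis and Reiner, \emph{Methods of Representation Theory II}.

\bibitem{variations}
\emph{Variations on a question of Larsen and Lunts},
\texttt{https://www.ams.org/\allowbreak journals/\allowbreak proc/\allowbreak 2010-138-04/\allowbreak S0002-9939-09-10179-X/\allowbreak S0002-9939-09-10179-X.pdf}.

\end{thebibliography}
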